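
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Long cycles, degree sums and neighborhood unions\\ in 1-tough graphs}


\begin{abstract}
Let $G$ be a 1-tough graph on $n\ge 3$ vertices in which the degree sum of any three
independent vertices is at least $n$. Let $\sigma_3$ be the minimum of these sums and put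
$\bar\delta=\lceil\frac13\sigma_3\rceil$. Let $\mathrm{NC}_t$ be the minimum number of
vertices adjacent to at least one vertex of an independent $t$-set, and let $c$ be the length of a longest cycle.
We prove that $c\ge\min\{n,\frac12(n-1)+\mathrm{NC}_t\}$ for every integer $t\ge1$ with
$t\le\frac12(4\bar\delta-n+7)$, which confirms a conjecture posed in \cite{source}.
For every pair $(n,\bar\delta)$ with $2\bar\delta+5\le n\le3\bar\delta$ we also show that the
range of $t$ cannot be enlarged and that the bound, rounded up to an integer, is attained.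
\end{abstract}

\section{Introduction}

\subsection{The question}

All graphs are finite and simple. For a graph $G$ and $S\subseteq V(G)$, let $N(S)$ be the set
of vertices adjacent to at least one vertex of $S$; write $N(u)=N(\{u\})$ and $d(u)=|N(u)|$.
For an integer $t\ge1$ put
\[
\sigma_t(G)=\min_S\sum_{u\in S}d(u),\qquad \mathrm{NC}_t(G)=\min_S|N(S)|,
\]
where $S$ runs over the independent sets with exactly $t$ vertices and a minimum over the empty
set is $+\infty$. Put $\bar\delta(G)=\lceil\frac13\sigma_3(G)\rceil$. Let $\omega(G)$ be the number of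
components of $G$. The graph $G$ is \emph{1-tough} if $\omega(G-S)\le|S|$ for every nonempty
$S\subseteq V(G)$. Every hamiltonian graph is 1-tough, since deleting $|S|\ge1$ vertices from a cycle
leaves at most $|S|$ pieces. Let $\mathcal G_1(n)$ be the class of 1-tough graphs
on $n\ge3$ vertices with $\sigma_3(G)\ge n$, and let $c(G)$ be the length of a longest cycle of~$G$.

The numbers $\sigma_t$ and $\mathrm{NC}_t$ measure how richly independent vertices are
connected to the rest of the graph. A degree sum counts a common neighbor several times, a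
neighborhood union counts it once. The question is how the two
kinds of information combine. The following statement was conjectured in \cite{source}; we prove it.

\begin{theorem}\label{thm:main}
Let $G\in\mathcal G_1(n)$ and let $t\ge1$ be an integer with $t\le\frac12(4\bar\delta(G)-n+7)$.
Then $c(G)\ge\min\{n,\frac12(n-1)+\mathrm{NC}_t(G)\}$.
\end{theorem}

If $\sigma_3(G)=+\infty$, then every $t\ge1$ is admissible, but in this case $G$ is hamiltonian (Section
\ref{sec:prelim}) and there is nothing to prove. Suppose that $\sigma_3(G)$ is finite. The neighborhood of a subset of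
an independent set is contained in that of the whole set, so
$\mathrm{NC}_1\le\mathrm{NC}_2\le\cdots$, where $\mathrm{NC}_1$ is the minimum degree. Thus the
statement becomes stronger as $t$ grows, and only the largest admissible value
\[
T=\Big\lfloor\tfrac12(4\bar\delta-n+7)\Big\rfloor
\]
matters. Since $3\bar\delta\ge\sigma_3\ge n$, we have $4\bar\delta-n\ge\bar\delta\ge1$ and so $T\ge4$; moreover
$4\bar\delta-n\ge n/3$, so $T$ grows at least linearly with $n$.
To see what is asserted, take the case $c=n-1$: a graph in $\mathcal G_1(n)$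
whose longest cycles miss exactly one vertex contains $T$ independent vertices that together have at most
$\frac12(n-1)$ neighbors. So nonhamiltonicity must be explained by a large independent set with few
neighbors.

Toughness cannot be dropped. The join of $K_x$ and $x+1$ isolated vertices ($x\ge2$) has $n=2x+1$,
$\sigma_3=3x\ge n$ and $T=x+3$. There is no independent set of size $x+2$, so
$\mathrm{NC}_{x+2}=+\infty$, yet $c=2x<n$.

Since $c(G)$ is an integer, Theorem \ref{thm:main} has the following consequence.

\begin{corollary}\label{cor:main}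
Under the hypotheses of Theorem \ref{thm:main},
\[
c(G)\ge\min\{n,\lfloor n/2\rfloor+\mathrm{NC}_t(G)\}\quad\text{and}\quad
c(G)\ge\min\{n,2\,\mathrm{NC}_t(G)\}.
\]
\end{corollary}

\begin{proof}
The first bound is Theorem \ref{thm:main} with the right-hand side rounded up. If $c(G)\le n-1$, then Theorem \ref{thm:main}
gives $\mathrm{NC}_t\le c-\frac12(n-1)\le c-\frac12c=\frac12c$.
\end{proof}

The next theorem, proved in Section \ref{sec:sharp}, shows that for every pair $(n,\bar\delta)$ with
$2\bar\delta+5\le n\le3\bar\delta$ neither the range of $t$ nor the first bound of the corollary can be improved.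

\begin{theorem}\label{thm:sharp}
For all integers $\delta,n$ with $2\delta+5\le n\le3\delta$ there is a graph $G\in\mathcal G_1(n)$ with
$\bar\delta(G)=\delta$ such that, with $T=\lfloor\frac12(4\delta-n+7)\rfloor$,
\[
c(G)=n-1=\lfloor n/2\rfloor+\mathrm{NC}_T(G)\qquad\text{and}\qquad
c(G)<\min\{n,\tfrac12(n-1)+\mathrm{NC}_{T+1}(G)\}.
\]
\end{theorem}

\subsection{The main idea in the smallest case}\label{ssec:toy}

Let $C$ be an oriented longest cycle that misses exactly one vertex $v$, and put $X=N(v)$, $x=|X|\ge 2$. Write
$u^+,u^-$ for the successor and predecessor of $u$ on $C$, and $\sim$ for adjacency. No two vertices of $X$ are consecutive, since $v$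
could be inserted between them. If $x_1,x_2\in X$ are distinct, then $x_1^+\not\sim x_2^+$: otherwise go from $v$ to
$x_1$, backwards along $C$ to $x_2^+$, then to $x_1^+$, forwards to $x_2$ and back to $v$; this is a
Hamilton cycle. In the same way, no two predecessors of vertices of $X$ are adjacent.

Deleting $X$ from $C$ leaves $x$ paths, the \emph{gaps}. Suppose that two gaps have two vertices each,
and that the other $x-2$ gaps are single vertices, forming a set $Y$. Then $n=x+(x-2)+4+1=2x+3$. A vertex
of $Y$ is both a successor and a predecessor of vertices of $X$, so it has no neighbor in any gap.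
Hence $R=Y\cup\{v\}$ is independent and $N(R)=X$; it has $x-1$ vertices and $x$ neighbors.
Suppose further that $\bar\delta=x-1$. Then $T=x$, and we need $x$ independent
vertices with at most $c-\frac12(n-1)=x+1$ neighbors. So we need \emph{one more
vertex, at the price of one new neighbor}.

Suppose some $w\in Y$ has $N(w)=X$. Starting at $w$, we meet first the gap $a_1b_1$ and later the
gap $a_2b_2$. Write $\rho=b_1^+$ and $\lambda=a_2^-$; both lie in $X$. If $a_2\sim b_1$, then
\[
v\;w^+\cdots b_1\;a_2\cdots w^-\;w\;\lambda\cdots\rho\;v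
\]
(the part from $\lambda$ to $\rho$ traversed backwards) is a Hamilton cycle; see Figure
\ref{fig:back}. So $a_2\not\sim b_1$. Since $a_1$ and $a_2$ are successors of vertices of $X$, the only
possible neighbor of $a_2$ outside $X$ is $b_2$, and $R\cup\{a_2\}$ is the set we want. The argument
does not exclude the edge $a_1b_2$; it is important to take the \emph{last} gap, as seen from $w$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[very thick] (90:2) arc (90:185:2);
\draw[very thick] (65:2) arc (65:-5:2);
\draw[very thick] (-25:2) arc (-25:-155:2);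
\draw[dotted] (90:2) arc (90:65:2);
\draw[dotted] (-5:2) arc (-5:-25:2);
\draw[dotted] (185:2) arc (185:205:2);
\coordinate (v) at (0.6,0.7);
\draw[very thick] (-5:2)--(185:2);
\draw[very thick] (90:2)--(205:2);
\draw[very thick] (v)--(65:2);
\draw[very thick] (v)--(-25:2);
\foreach \a in {115,90,65,35,15,-5,-25,205,185,165,145} \fill (\a:2) circle (2pt);
\fill (v) circle (2pt);
\node[left] at (v) {$v$};
\node at (90:2.3) {$w$};
\node at (65:2.35) {$w^+$};
\node at (115:2.35) {$w^-$};
\node at (35:2.35) {$\lambda_i$};
\node at (15:2.35) {$a_i$};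
\node at (-5:2.35) {$b_i$};
\node at (-25:2.35) {$\rho_i$};
\node at (205:2.35) {$\lambda_j$};
\node at (185:2.35) {$a_j$};
\node at (165:2.35) {$b_j$};
\node at (145:2.35) {$\rho_j$};
\end{tikzpicture}
\caption{A cycle $C$ (the circle, oriented clockwise) and a vertex $v$ off $C$. Two gaps $a_i\dots b_i$ and
$a_j\dots b_j$ come in this order after $w$. If $a_j\sim b_i$, $v\sim w^+$, $v\sim\rho_i$
and $w\sim\lambda_j$, then the thick edges form a cycle through $v$ and all vertices of $C$. Dotted
edges of $C$ are not used.}
\label{fig:back}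
\end{figure}

\subsection{What has to be overcome}

In general there are three difficulties.

\emph{(1) The set $R$.} The vertices of $Y$ may have neighbors outside $N(v)$. We therefore enlarge $X$ by a closure process
(\emph{hopping}, Section \ref{sec:hop}) until $N(R)=X$. The result is called a \emph{frame}.

\emph{(2) The price.} Let $D=|X|-\bar\delta$. A count in Section \ref{sec:count} shows that we have to add to $R$
a certain number $\tau$ of vertices, and that these may have at most $\tau+s+2D-2$ neighbors
outside $X$, where $s$ is the number of interior vertices of gaps. In the example above $D=1$, $s=0$, $\tau=1$. When $D\ge2$ there is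
some slack, and the idea of Figure \ref{fig:back} suffices although $v$ and $w$ may miss up to $D$
vertices of $X$ each (Section \ref{sec:D2}). When $D=1$ there is no slack, and we must locate the missed
vertices (Section \ref{sec:D1}).

\emph{(3) The tight case $D=0$.} Now two of the added vertices must come free. We show that gaps are
joined to each other only in a very restricted way, and 1-toughness then provides a gap with
nonadjacent ends; both of its ends can be used (Section \ref{sec:tight}).

\section{Reformulation}\label{sec:prelim}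

\subsection{Conventions and results used}

Cycles carry an orientation; $u^+,u^-$ are as above and $S^\pm=\{u^\pm:u\in S\}$. A
path may consist of one vertex, and then its two ends coincide. A vertex \emph{misses} $u$ if it is not
adjacent to $u$. We write $\kappa$, $\alpha$ for connectivity and independence number. We use two
published theorems.

\begin{theorem}[Bauer, Morgana, Schmeichel and Veldman \cite{BMSV}]\label{thm:A}
Let $G$ be a 1-tough graph on $n\ge3$ vertices with $\sigma_3(G)\ge n$. Then for every longest cycle
$C$ the set $V(G)\setminus V(C)$ is independent. If $G$ is not hamiltonian, then there are a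
longest cycle $C$ and a vertex $v\notin V(C)$ with $d(v)\ge\frac13\sigma_3(G)$.
\end{theorem}

\begin{theorem}[Chv\'atal--Erd\H os]\label{thm:CE}
A graph on at least three vertices with $\kappa\ge\alpha$ is hamiltonian.
\end{theorem}

A 1-tough graph on at least three vertices is 2-connected. Indeed, if it were disconnected, we
could delete a vertex $u$ and leave at least two components (take $u$ in a component with at least two
vertices, or any $u$ if there is none), contradicting $\omega(G-u)\le1$. So it is connected, and $\omega(G-u)\le1$ for all $u$ says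
that it has no cut vertex. Consequently a nonhamiltonian 1-tough graph on at least three vertices has $\alpha>\kappa\ge2$ by Theorem
\ref{thm:CE}, and its $\sigma_3$ is finite.

\subsection{Critical graphs and witnesses}

Call a graph $G\in\mathcal G_1(n)$ \emph{critical} if $c(G)<n$ and every graph obtained from $G$ by adding a
missing edge has a cycle longer than $c(G)$. Such a cycle uses the new edge. Hence, with
$c=c(G)$:
\begin{quote}
\textbf{(M)}\quad any two nonadjacent vertices of a critical graph are joined by a path with at least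
$c+1$ vertices.
\end{quote}
A critical graph is 2-connected and nonhamiltonian, so $\sigma_3$ is finite. With $T$ as in the introduction put
$B=\lfloor c-\frac12(n-1)\rfloor$. If $n$ is odd, then $T=2\bar\delta-\frac{n-7}2$ and $B=c-\frac{n-1}2$;
if $n$ is even, then $T=2\bar\delta+3-\frac n2$ and $B=c-\frac n2$. In both cases
\begin{equation}\label{eq:BT}
B=T+c-2\bar\delta-3 .
\end{equation}
A \emph{witness} is an independent set $S$ with $|S|=T$ and $|N(S)|\le B$.

\begin{theorem}\label{thm:witness}
Every critical graph has a witness.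
\end{theorem}

\begin{proof}[Proof of Theorem \ref{thm:main} from Theorem \ref{thm:witness}]
Suppose that Theorem \ref{thm:main} fails for $G$ and $t$, so $c(G)<n$ and
$c(G)<\frac12(n-1)+\mathrm{NC}_t(G)$. Let $G'\supseteq G$ be edge-maximal on $V(G)$ subject to
$c(G')=c(G)$. Adding edges preserves 1-toughness. Independent sets of $G'$ are independent in $G$ and
neighborhoods have only grown, so $\sigma_3(G')\ge\sigma_3(G)\ge n$, $\bar\delta(G')\ge\bar\delta(G)$ and
$\mathrm{NC}_t(G')\ge\mathrm{NC}_t(G)$. Thus $G'$ is critical and $t$ is at most the value of $T$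
for $G'$. Let $S$ be a witness of $G'$. For a $t$-subset $S'$ of $S$ we obtain
$\mathrm{NC}_t(G)\le\mathrm{NC}_t(G')\le|N_{G'}(S')|\le|N_{G'}(S)|\le c(G)-\frac12(n-1)$, a contradiction.
\end{proof}

\textbf{From now on, up to the end of Section \ref{sec:tight}, $G$ is a critical graph}, $V=V(G)$, $c=c(G)$ and $k=n-c\ge1$.
No cycle has more than $c$ vertices; so whenever a cycle with at least $c+1$ vertices is found, this is a
contradiction. We use freely:
\begin{itemize}
\item every vertex has degree at least $2$, by 2-connectedness;
\item $\alpha(G)\le n/2$: if $I$ is independent and $|I|\ge2$, then $V\setminus I\neq\emptyset$ and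
$|I|=\omega(G-(V\setminus I))\le n-|I|$;
\item $3\bar\delta-2\le\sigma_3\le3\bar\delta$, and $\eta:=3\bar\delta-n\ge0$.
\end{itemize}
In particular three vertices of degree at most $\bar\delta-1$ are never independent, since
$3\bar\delta-3<\sigma_3$.

\section{Vertices off a longest cycle}\label{sec:off}

The observations of Section \ref{ssec:toy} hold for every vertex off a longest cycle, and they extend to
\emph{all} vertices off the cycle at once. The extension is where $\sigma_3\ge n$ is first used directly.

\begin{lemma}\label{lem:off}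
Let $C$ be a longest cycle and $v\notin V(C)$. Then $N(v)\subseteq V(C)$, no two vertices of $N(v)$ are consecutive on $C$,
and $N(v)^+\cup(V\setminus V(C))$ and $N(v)^-\cup(V\setminus V(C))$ are independent.
\end{lemma}

\begin{proof}
By Theorem \ref{thm:A}, $V\setminus V(C)$ is independent, so $N(v)\subseteq V(C)$. As in Section
\ref{ssec:toy}, two consecutive neighbors of $v$, or two adjacent vertices of $N(v)^+$, would give
a cycle on $c+1$ vertices. So $N(v)^+\cup\{v\}$ is independent. All this holds for any vertex off $C$
in place of $v$.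

It remains to exclude $v'\sim x^+$, where $v'\notin V(C)$, $v'\ne v$ and $x\in N(v)$. Suppose this
occurs; then $k\ge2$. Let $q_1q_2\dots q_{c+2}$ be the sequence of vertices with $q_1=v'$, $q_2=x^+$, then along $C$
to $q_{c+1}=x$, and $q_{c+2}=v$; it is a path. We find a third vertex $w$ such that $\{v,v',w\}$ is
independent with degree sum less than $n$.

Let $i\le c$ be maximal with $v\sim q_i$; it exists because $d(v)\ge2$. Since $v\not\sim x^+=q_2$ and
$v\not\sim x^-=q_c$, we have $3\le i\le c-1$. Let $w=q_{i+1}\in N(v)^+$. Then $w\not\sim v$. Also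
$w\not\sim v'$, as otherwise $v'q_2\dots q_i\,v\,q_{c+1}\dots q_{i+1}v'$ is a cycle on $c+2$ vertices.
So $\{v,v',w\}$ is independent, $v$ and $v'$ have no neighbors off $C$, and $w$ has at most
$k-2$. Moreover $v'\not\sim x$ and $v'\not\sim q_3$, since $v'\sim x^+=q_2$ and $v'$ has no two
consecutive neighbors on $C$.

\emph{Neighbors among $q_2,\dots,q_i$.} Let
\begin{align*}
P_1&=\{j:2\le j\le i,\ q_j\sim w\},\\
P_2&=\{j:3\le j\le i,\ q_{j-1}\sim v\},\\
P_3&=\{j:2\le j\le i-1,\ q_{j+1}\sim v'\}.
\end{align*}
These sets are pairwise disjoint: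
\begin{itemize}
\item $j\in P_1\cap P_2$ gives two adjacent vertices $q_j,w$ of $N(v)^+$;
\item $j\in P_1\cap P_3$ gives the cycle
$v'q_{j+1}\dots q_i\,v\,q_{c+1}\dots q_{i+1}\,q_j\dots q_2v'$ on $c+2$ vertices;
\item $j\in P_2\cap P_3$ gives the cycle $v'q_{j+1}\dots q_{c+1}\,v\,q_{j-1}\dots q_2v'$, which omits
only $q_j$ and has $c+1$ vertices.
\end{itemize}
None of them contains $2$: for $P_1$ because $q_2$ and $w$ are distinct vertices of $N(v)^+$, for
$P_3$ because $v'\not\sim q_3$. Hence $|P_1|+|P_2|+|P_3|\le i-2$. Among $q_2,\dots,q_i$ the vertex $w$ has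
$|P_1|$ neighbors, $v$ has $|P_2|+1$ (the extra one is $q_i$), and $v'$ has $|P_3|+1$ (the extra
one is $q_2$).

\emph{Neighbors among $q_{i+1},\dots,q_{c+1}$.} Here $v$ has only the neighbor $q_{c+1}=x$. If
$w\sim q_j$ and $v'\sim q_{j-1}$ with $j-1\ge i+1$, then
$v'q_{j-1}\dots q_{i+1}\,q_j\dots q_{c+1}\,v\,q_i\dots q_2v'$ is a cycle on $c+2$ vertices. So in this range the sets
$\{j:q_j\sim w\}$ and $\{j:q_{j-1}\sim v'\}$ are disjoint, and both lie in
$\{i+2,\dots,c+1\}$ since $v'\not\sim q_{i+1}$ and $v'\not\sim q_{c+1}$. Together $w$ and $v'$ have at most $c-i$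
neighbors here.

Adding up, $d(v)+d(v')+d(w)\le(i-2)+2+(c-i)+1+(k-2)=n-1<\sigma_3$, a contradiction. The statement for
$N(v)^-$ follows by reversing $C$.
\end{proof}

\section{Hopping and frames}\label{sec:hop}

\subsection{The closure process}

Let $C$ be a longest cycle and $v\notin V(C)$. If both $C$-neighbors of a vertex $u$ lie in $N(v)$,
then replacing $u$ by $v$ gives another longest cycle, and this one misses $u$. So $u$ may take over the role of
$v$, and the neighbors of $u$ should behave like those of $v$. Adding them to $N(v)$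
may create new vertices $u$ of this kind, so we iterate. Put $Y_0=\emptyset$ and, for $j\ge1$,
\[
X_j=N(Y_{j-1}\cup\{v\}),\qquad Y_j=\{u\in V(C):u^-,u^+\in X_j\}.
\]
Then $X_1=N(v)$, $X_j\subseteq X_{j+1}$ and $Y_{j-1}\subseteq Y_j$ for all $j\ge1$. The \emph{level} of $u\in\bigcup_jY_j$ is the least $j$ with
$u\in Y_j$.

Lemma \ref{lem:off} rests on one move: a path covering $V(C)$ with both ends in $N(v)$ closes to a cycle through
$v$. The next lemma extends this move to ends in $X_j$. If an end $z$ is adjacent not to $v$ but to
some $u\in Y_1$, add the edge $zu$ and delete the edge of the path at $u$ on the side of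
$z$. The new end is $u^-$ or $u^+$, which is a neighbor of $v$. So the level of an end can be lowered.

\begin{lemma}\label{lem:reroute}
Let $j\ge1$ and suppose $X_i\cap Y_i=\emptyset$ for $1\le i<j$. Let $Q$ be a path with
$V(Q)\subseteq V(C)$ and distinct ends $z,z'\in X_j$ such that every $u\in Y_{j-1}$ is an interior
vertex of $Q$ with $Q$-neighbors $u^-,u^+$. Then there is a cycle $C^*$ with
$V(C^*)=V(Q)\cup\{v\}$ that contains all edges of $Q$ not incident with $Y_{j-1}$ and all of whose
other edges are incident with $Y_{j-1}\cup\{v\}$.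
\end{lemma}

\begin{proof}
We use induction on $j$. For $j=1$ join both ends to $v$. Let $j\ge2$.

If $z\in X_{j-1}$, let $Q_1=Q$. Otherwise $z\sim u$ for some $u\in Y_{j-1}\setminus Y_{j-2}$. Let $u'$
be the $Q$-neighbor of $u$ on the side of $z$. Then $u'\in\{u^-,u^+\}\subseteq X_{j-1}$, so $u'\ne z$,
and $Q_1=Q+zu-uu'$ is a path with ends $u'$ and $z'$, of the form $u'\dots z\,u\dots z'$.

If $z'\in X_{j-1}$, let $Q_2=Q_1$. Otherwise $z'\sim w$ for some $w\in Y_{j-1}\setminus Y_{j-2}$. Now
$w\ne z,z'$, since the ends of $Q$ are not in $Y_{j-1}$, and if $Q_1\ne Q$ then $w\ne u'$, since $u'\in X_{j-1}$ and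
$X_{j-1}\cap Y_{j-1}=\emptyset$. So $w$ is interior in $Q_1$. Let $w'$ be its $Q_1$-neighbor on the side of
$z'$. If $Q_1=Q$ or $w\ne u$, the $Q_1$-neighbors of $w$ are $w^-,w^+$; if $w=u$, only its neighbor on
the other side was changed. In each case $w'\in\{w^-,w^+\}\subseteq X_{j-1}$, hence $w'\ne z'$. Let
$Q_2=Q_1+z'w-ww'$. It is a path whose ends are $w'$ and the first end of $Q_1$; these are distinct since
$w'$ comes after $w$ on $Q_1$.

Thus $V(Q_2)=V(Q)$, and $Q_2$ has distinct ends in $X_{j-1}$, so its ends are not in $Y_{j-1}$. The ends of the changed edges are $u,w\notin Y_{j-2}$, $u',w'\in X_{j-1}$ (which is disjoint from $Y_{j-1}$) and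
$z,z'\notin Y_{j-1}$. So the edges at vertices of $Y_{j-2}$ are unchanged, and the induction hypothesis
applies to $Q_2$ and $j-1$. The removed edges $uu',ww'$ and the added edges $zu,z'w$ are incident with
$Y_{j-1}$, so the statements about edges follow as well.
\end{proof}

\begin{lemma}\label{lem:closure}
For all $j\ge1$: $X_j\subseteq V(C)$, and no two vertices of $X_j$ are consecutive on $C$; in particular
$X_j\cap Y_j=\emptyset$. Moreover $Y_j\cup\{v\}$ is independent. For $u\in Y_j$ there is a longest cycle $C_u$ with
$V(C_u)=(V(C)\setminus\{u\})\cup\{v\}$ that contains all edges of $C$ not incident with $\bigcup_iY_i$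
and all of whose other edges are incident with $\bigcup_iY_i\cup\{v\}$.
\end{lemma}

\begin{proof}
For $j=1$ the first sentence is Lemma \ref{lem:off}. Assume it holds up to $j$; we prove the other two
sentences for $j$ and the first one for $j+1$.

\emph{The cycle $C_u$.} Let $u\in Y_j$ have level $l\le j$. Then $C-u$ is a path with distinct ends
$u^\pm\in X_l$. A vertex of $Y_{l-1}$ is neither $u$ (by the choice of $l$) nor one of $u^\pm$ (since
$X_l\cap Y_l=\emptyset$), so it is interior and keeps its two neighbors. Lemma \ref{lem:reroute} with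
index $l$ gives $C_u$.

\emph{$X_{j+1}\subseteq V(C)$.} By Lemma \ref{lem:off}, $N(v)\subseteq V(C)$. Let $u\in Y_j$. Then $u\not\sim v$ since $u\notin X_j\supseteq X_1$. If
$u\sim v'$ with $v'\notin V(C)$, $v'\ne v$, then $u$ and $v'$ are adjacent vertices off the longest
cycle $C_u$, contradicting Theorem \ref{thm:A}. So $N(u)\subseteq V(C)$.

\emph{$Y_j\cup\{v\}$ is independent.} Let $u_1\sim u_2$ in $Y_j$ have levels $l_1\le l_2$. If $l_1<j$, then
$u_2\in X_{l_1+1}\subseteq X_j$, contradicting $X_j\cap Y_j=\emptyset$. So both have level $j$. They are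
not consecutive on $C$, since $u_1^\pm\in X_j$ and $u_2\notin X_j$. Hence $C-u_1u_1^+-u_2u_2^++u_1u_2$ is a
path on $V(C)$ with distinct ends $u_1^+,u_2^+\in X_j$. None of $u_1,u_2,u_1^+,u_2^+$ lies in
$Y_{j-1}$, so Lemma \ref{lem:reroute} with index $j$ gives a cycle on $c+1$ vertices, a contradiction. We have already seen that $v$ has no neighbor in $Y_j$.

\emph{No consecutive vertices in $X_{j+1}$.} Since $Y_j\cup\{v\}$ is independent,
$X_{j+1}\cap Y_j=\emptyset$. If $x,x^+\in X_{j+1}$, then the path $C-xx^+$ satisfies the hypotheses of Lemma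
\ref{lem:reroute} with index $j+1$, and we obtain a cycle on $c+1$ vertices, a contradiction.
\end{proof}

\subsection{Frames}

\begin{definition}
A \emph{frame} $(C,v,X)$ consists of a longest cycle $C$, a vertex $v\notin V(C)$ and a set
$X\subseteq V(C)$ with $|X|\ge2$ such that
\begin{itemize}
\item[(F1)] no two vertices of $X$ are consecutive on $C$;
\item[(F2)] with $Y=\{u\in V(C):u^-,u^+\in X\}$ and $R=Y\cup\{v\}$ we have $N(R)=X$;
\item[(F3)] $X^+\cup(V\setminus V(C))$ and $X^-\cup(V\setminus V(C))$ are independent.
\end{itemize}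
By (F1), $X\cap R=\emptyset$, so by (F2) the set $R$ is independent.
\end{definition}

In the example of Section \ref{ssec:toy} the triple $(C,v,N(v))$ was a frame. In general, let $X=\bigcup_jX_j$; we call $X$ the
\emph{hopping set} and $(C,v,X)$ the \emph{hopping frame} of $(C,v)$. Since the sequences stabilize, $\bigcup_jY_j$ is the set $Y$
belonging to $X$. Put $C_v=C$. By Lemma \ref{lem:closure} we have, for every $q\in R$, a longest cycle $C_q$ with
\begin{equation}\label{eq:Cq}
V(C_q)=(V(C)\cup\{v\})\setminus\{q\}
\end{equation}
that contains all edges of $C$ not incident with $Y$, and every edge of $C_q$ not incident with $R$ is an edge of $C$.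
Lemma \ref{lem:reroute} may be used with $X$ and $Y$ in place of $X_j$ and $Y_{j-1}$ (take $j$ large).

\begin{lemma}\label{lem:hopframe}
The hopping frame of $(C,v)$ is a frame.
\end{lemma}

\begin{proof}
We have $|X|\ge d(v)\ge2$, and (F1), (F2) follow from Lemma \ref{lem:closure} and the
definitions. We prove (F3) for $X^+$; the case of $X^-$ is symmetric. Note that
$V\setminus V(C)$ is independent by Theorem \ref{thm:A}.

Let $x_1^+\sim x_2^+$ with $x_1,x_2\in X$. Neither $x_1^+$ nor $x_2^+$ is in $Y$, since $N(Y)\subseteq X$ and
$X\cap X^+=\emptyset$. So Lemma \ref{lem:reroute} applies to the path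
$C-x_1x_1^+-x_2x_2^++x_1^+x_2^+$ with ends $x_1,x_2$ and gives a cycle on $c+1$ vertices, a
contradiction.

Let $x^+\sim v'$ with $x\in X$, $v'\notin V(C)$. Then $v'\ne v$ since $x^+\notin X$, and $x^+\notin Y$
since $N(Y)\subseteq V(C)$. Choose $q\in R$ with $x\in N(q)$. The edge $xx^+$ is not incident with $Y$,
so it lies on $C_q$, and $v'\notin V(C_q)$. Thus $x^+$ is next to the neighbor $x$ of $q$ on $C_q$,
and Lemma \ref{lem:off} for $(C_q,q)$ gives $x^+\not\sim v'$, a contradiction.
\end{proof}

\begin{lemma}[changing the missed vertex]\label{lem:change}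
Let $(C,v,X)$ be a hopping frame, $q\in R$, and let $(C_q,q,X')$ be the hopping frame of $(C_q,q)$.
\begin{itemize}
\item[(a)] No two vertices of $X$ are consecutive on $C_q$, and a vertex of $C_q$ with both
$C_q$-neighbors in $X$ belongs to $R$.
\item[(b)] $X'\subseteq X$. If $X'=X$, then the set $Y'$ belonging to $X'$ is $R\setminus\{q\}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) An edge of $C_q$ between two vertices of $X$ is not incident with $R$, so it is an edge of
$C$, contradicting (F1). Let $u\in V(C_q)$ have both $C_q$-neighbors in $X$, and suppose $u\notin R$. By the first statement $u\notin X$.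
The edges $uu^\pm$ of $C$ are not incident with $Y$, because $u\notin Y$ and the $C$-neighbors of a vertex of $Y$ are in $X$. So
these edges are on $C_q$, and $u$ has the same two neighbors on $C$ as on $C_q$. Hence $u\in Y$, a
contradiction.

(b) Write $X'_j,Y'_j$ for the sets of the hopping process of $(C_q,q)$. We have $X'_1=N(q)\subseteq X$. Inductively, if $X_j'\subseteq X$, then $Y_j'\subseteq R\setminus\{q\}$ by (a), and then
$X'_{j+1}\subseteq N(R)=X$. If $X'=X$, then $Y'\subseteq R\setminus\{q\}$ by (a), and the $C_q$-neighbors of a vertex of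
$R\setminus\{q\}$ lie in $N(R)=X$, so $Y'=R\setminus\{q\}$.
\end{proof}

\section{Counting and backward edges}\label{sec:count}

\subsection{The price of a witness}

Let $(C,v,X)$ be a frame and $x=|X|$. The components of $C-X$ are the \emph{gaps}; there are $x$ of
them. The one-vertex gaps form $Y$; put $y=|Y|$. The remaining $p=x-y$ gaps are called \emph{big}.
Big gap $i$ is a path $a_i\dots b_i$ along $C$; it is preceded by $\lambda_i\in X$ and followed by
$\rho_i\in X$. Put $A=\{a_i\}$, $A'=\{b_i\}$, let $Z$ be the set of interior vertices of big gaps, and let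
$s=|Z|$. Then $c=x+y+2p+s=3x-y+s$, so
\begin{equation}\label{eq:n}
n=2x+p+s+k,\qquad y=3x-n+s+k .
\end{equation}
The \emph{excess} of the frame is $D=x-\bar\delta$. From $n=3\bar\delta-\eta$ we get
\begin{equation}\label{eq:y}
y=3D+\eta+s+k .
\end{equation}
Let $\tau=T-1-y$ be the number of vertices that $R$ lacks for a set of size $T$. By \eqref{eq:BT},
$B=(\tau+1+y)+(3x-y+s)-2\bar\delta-3$. Moreover
$4\bar\delta-n+7-2-2y=4(x-D)-(2x+p+s+k)+5-2(x-p)=p-s-k+5-4D$. Hence
\begin{equation}\label{eq:price}
B=x+\tau+s+2D-2,\qquad \tau=\Big\lfloor\frac{p-s-k+5}2\Big\rfloor-2D .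
\end{equation}
If $\tau\ge1$, a witness that contains $R$ therefore consists of $R$ and $\tau$ further vertices with at
most $\tau+s+2D-2$ neighbors outside $X$.

\begin{lemma}\label{lem:frame}
For every frame the following hold.
\begin{itemize}
\item[(a)] $R\cup A$ and $R\cup A'$ are independent. The neighbors outside $X$ of a vertex of $A$, of a vertex of $A'$,
and of a vertex off $C$ other than $v$ lie in $Z\cup A'$, in $Z\cup A$, and in $Z$, respectively.
\item[(b)] $x\le B$. So if $\tau\le0$, any $T$-subset of $R$ is a witness.
\item[(c)] $p\ge1$.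
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $X^+=A\cup Y$ and $X^-=A'\cup Y$, this is (F3).
(b) By (F3), $x+k\le\alpha\le n/2$. So $x\le c-\frac n2$, and $x\le B$ because $x$ is an integer. If
$\tau\le0$, then $T\le|R|$, and $N(R)=X$.
(c) By \eqref{eq:n}, $x+k\le\frac n2$ reads $k\le p+s$. If $p=0$, then $s=0$ and $k\le0$, a
contradiction.
\end{proof}

\subsection{Backward edges}

Let $w\in Y$, and number the big gaps $1,\dots,p$ along $C$ starting from $w$. An edge $a_jb_i$ is
\emph{backward} if $i<j$ and \emph{forward} if $i>j$. We also order $X$ linearly along $C$ from $w$, so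
$\rho_i\le\lambda_{i+1}$. Reversing $C$ exchanges $a_i$ with $b_{p+1-i}$, and $\lambda_i$ with
$\rho_{p+1-i}$; backward edges stay backward.

\begin{lemma}\label{lem:back}
Let $(C,v,X)$ be a frame and let $w\in Y$ be such that $v$ is adjacent to $w^-$ or $w^+$. If $a_jb_i$ is a
backward edge, then
\begin{equation}\label{eq:star}
[\,v\not\sim\rho_i\ \text{or}\ w\not\sim\lambda_j\,]\quad\text{and}\quad
[\,v\not\sim\lambda_j\ \text{or}\ w\not\sim\rho_i\,].
\end{equation}
\end{lemma}

\begin{proof}
The disjoint paths $N_1=w^+\dots b_i\,a_j\dots w^-$ and $N_2=\rho_i\dots\lambda_j$ cover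
$V(C)\setminus\{w\}$. Let $\{\varepsilon,\varepsilon'\}=\{w^-,w^+\}$ with $v\sim\varepsilon$. If
$\mu,\mu'$ are the ends of $N_2$ in some order and $v\sim\mu$, $w\sim\mu'$, then
$v\,\varepsilon N_1\varepsilon'\,w\,\mu'N_2\mu\,v$ is a cycle on $c+1$ vertices (Figure
\ref{fig:back}).
\end{proof}

The same closing step, in the form in which we use it for other pairs of paths, reads as follows.

\begin{lemma}\label{lem:two}
Let $C$ be a longest cycle, $v\notin V(C)$ and $w\in V(C)$. Then $V(C)\setminus\{w\}$ cannot be
partitioned into two paths all of whose ends are in $N(v)\cap N(w)$.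
\end{lemma}

\begin{proof}
Joining the two paths by $v$ and by $w$ would give a cycle on $c+1$ vertices.
\end{proof}

For a frame and $q\in R$ put $M(q)=X\setminus N(q)$, the set of vertices of $X$ missed by $q$. As
$N(q)\subseteq X$, we have $|M(q)|=x-d(q)$. Call $q$ \emph{good} if $d(q)\ge\bar\delta$, that is, if
$|M(q)|\le D$. Three vertices of $R$ of degree at most $\bar\delta-1$ cannot exist, so
\begin{equation}\label{eq:good}
\text{at most two vertices of }R\text{ are not good.}
\end{equation}

\section{Excess at least two}\label{sec:D2}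

Here the price \eqref{eq:price} leaves room for $2D-2\ge D$ superfluous neighbors. This is what the
missed vertices cost, provided we start from the better side of $w$.

\begin{proposition}\label{prop:D2}
If $(C,v,X)$ is a frame with $d(v)\ge\bar\delta$ and $D\ge2$, then $G$ has a witness.
\end{proposition}

\begin{proof}
By Lemma \ref{lem:frame}(b) we may assume $\tau\ge1$. The map $u\mapsto u^+$ shows that at most
$|M(v)|\le D$ vertices $u\in Y$ have $u^-,u^+\in M(v)$. By \eqref{eq:y}, $y\ge3D+1$, so
$y-D-2>0$. By \eqref{eq:good} there is a good $w\in Y$ with $v\sim w^-$ or $v\sim w^+$. Number the big gaps and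
order $X$ from $w$. Put
\[
M_\cup=M(v)\cup M(w),\qquad M_\cap=M(v)\cap M(w),\qquad M_\triangle=M_\cup\setminus M_\cap .
\]
Let $h=\lfloor p/2\rfloor$. Since $k\ge1$, \eqref{eq:price} gives $1\le\tau\le h+2-2D$; in particular $h\ge3$.
For $\theta\in X$ let
\[
f(\theta)=|M_\cap|+|\{m\in M_\triangle:m\ge\theta\}|,\qquad
g(\theta)=|M_\cap|+|\{m\in M_\triangle:m\le\theta\}| .
\]
Since $\rho_h\le\lambda_{p-h+1}$, at most one $m\in M_\triangle$ satisfies both $m\ge\lambda_{p-h+1}$ and
$m\le\rho_h$. Therefore
\[
f(\lambda_{p-h+1})+g(\rho_h)\le2|M_\cap|+|M_\triangle|+1=|M(v)|+|M(w)|+1\le2D+1 .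
\]
Reversing $C$ exchanges $f(\lambda_{p-h+1})$ and $g(\rho_h)$, so we may assume
$f(\lambda_{p-h+1})\le D$.

\emph{Choice of the gaps.} The $h$ vertices $\lambda_j$ with $j>p-h$ are distinct and at least
$\lambda_{p-h+1}$, so at most $f(\lambda_{p-h+1})\le D$ of them lie in $M_\cup$. As
$h-D\ge h+2-2D\ge\tau$, at least $\tau$ indices $j>p-h$ satisfy $\lambda_j\notin M_\cup$. Let $J$ consist of
the $\tau$ largest such indices, let $j_0=\min J$, and let $S=R\cup\{a_j:j\in J\}$. By Lemma
\ref{lem:frame}(a), $S$ is independent, and $|S|=y+1+\tau=T$.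

\emph{The neighborhood.} Let $a_j\sim b_i$ with $j\in J$ and $i<j$. Both $v$ and $w$ are adjacent to
$\lambda_j$, so \eqref{eq:star} shows that both miss $\rho_i$, that is, $\rho_i\in M_\cap$. Hence
\[
N(S)\setminus X\subseteq Z\cup\{b_i:i\ge j_0\}\cup\{b_i:i<j_0,\ \rho_i\in M_\cap\}.
\]
An index $i\ge j_0$ not in $J$ has $\lambda_i\in M_\cup$ and $\lambda_i>\lambda_{j_0}$, by the choice of $J$. An index
$i<j_0$ with $\rho_i\in M_\cap$ has $\rho_i\le\lambda_{j_0}\notin M_\cup$, so $\rho_i<\lambda_{j_0}$. The
vertices $\lambda_i$ of the first kind and $\rho_i$ of the second kind are distinct, and each is counted in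
$f(\lambda_{j_0})$. So apart from the $\tau$ indices in $J$ there are at most
$f(\lambda_{j_0})\le f(\lambda_{p-h+1})\le D\le2D-2$ indices. Thus $|N(S)|\le x+s+\tau+2D-2=B$.
\end{proof}

\section{Excess one}\label{sec:D1}

When $D=1$ the price is exactly $\tau+s$, and the argument above may overspend by one. By
\eqref{eq:y} now $y\ge4$, every good vertex misses at most one vertex of $X$, and by \eqref{eq:good}
there are at least $y-1\ge3$ good vertices. We need to know which vertex of $X$ they miss. The
next lemma, the first to use (M), says that a vertex of $X$ missed by a good vertex has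
hardly any neighbors in $R$.

\begin{lemma}\label{lem:missed}
Let $(C,v,X)$ be a frame with $D=1$, let $x_0\in X$, $z\in R$ and $x_0\not\sim z$. Then
$|N(x_0)\cap R|\le|M(z)|$.
\end{lemma}

\begin{proof}
By (M) there is a path $P=p_1\dots p_l$ with $p_1=x_0$, $p_l=z$ and $l\ge c+1$; it omits at most $k-1$
vertices. Since $X\cap R=\emptyset$ and $N(R)=X$, a vertex of $R$ on $P$ other than $z$ is some $p_j$
with $1<j<l$ and $p_{j-1},p_{j+1}\in X$. There are at least $(y+1)-(k-1)-1=y-k+1$ such $j$.

\emph{$P$ contains $N(x_0)\cap R$.} Suppose $q_0\in N(x_0)\cap R$ is not on $P$. For each $j$ as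
above, not both $z\sim p_{j-1}$ and $q_0\sim p_{j+1}$; otherwise
$q_0\,p_1\dots p_{j-1}\,p_l\,p_{l-1}\dots p_{j+1}\,q_0$ is a cycle on $l\ge c+1$ vertices. So each $j$
gives $p_{j-1}\in M(z)$ or $p_{j+1}\in M(q_0)$, and $|M(z)|+|M(q_0)|\ge y-k+1$. On the
other hand $z\ne q_0$, and $z$, $q_0$ and any third vertex of $R$ have degree sum at least $n$.
As the third vertex has degree at most $x$, this gives $|M(z)|+|M(q_0)|\le3x-n=y-s-k$, a contradiction.

\emph{Conclusion.} Let $p_i\in N(x_0)\cap R$. Then $2\le i<l$ and $p_{i-1}\in X$. We have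
$z\not\sim p_{i-1}$: for $i=2$ this is $z\not\sim x_0$, and for $i>2$ the cycle
$p_{i-1}\dots p_1\,p_i\dots p_l\,p_{i-1}$ on $l$ vertices would arise. So the distinct vertices $p_{i-1}$ lie in
$M(z)$.
\end{proof}

Call a frame \emph{tight} if $X=N(v)$ and $|X|=\bar\delta$ (so $D=0$).

\begin{proposition}\label{prop:D1}
If a hopping frame has $D=1$, then $G$ has a witness or a tight frame.
\end{proposition}

\begin{proof}
Let $(C,v,X)$ be the frame. We may assume $\tau\ge1$ by Lemma \ref{lem:frame}(b). By \eqref{eq:price} and $k\ge1$,
\begin{equation}\label{eq:D1}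
B=x+\tau+s,\qquad1\le\tau=\Big\lfloor\frac{p-s-k+1}2\Big\rfloor\le\frac p2 .
\end{equation}

\smallskip
\noindent\textbf{Case 1: there are two good vertices $v_1\ne w_1$ with $M(v_1)=M(w_1)=\emptyset$.}
The hopping set of $(C_{v_1},v_1)$ contains $N(v_1)=X$, so by Lemma \ref{lem:change}(b) the hopping frame of
$(C_{v_1},v_1)$ has the same $X$ and $R$, hence the same $x,y,p,s,k$. Number its big gaps from
$w_1$. As $v_1$ and $w_1$ are adjacent to all of $X$, \eqref{eq:star} excludes backward edges. So
$S=R\cup\{a_j:j>p-\tau\}$ is independent, $|S|=T$ and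
$N(S)\setminus X\subseteq Z\cup\{b_j:j>p-\tau\}$. Thus $|N(S)|\le x+s+\tau=B$.

\smallskip
\noindent\textbf{Case 2: otherwise.} Of the at least three good vertices, at most one misses nothing.
So some good $z$ has $M(z)=\{m\}$. By Lemma \ref{lem:missed} and $m\in X=N(R)$, exactly one vertex
$q$ of $R$ is adjacent to $m$. Let $R_1$ be the set of good vertices other than $q$, so $|R_1|\ge2$.
Each of them misses $m$ and nothing else:
\[
N(u)=X_1:=X\setminus\{m\}\ \text{ for all }u\in R_1,\qquad|X_1|=x-1=\bar\delta .
\]
Choose a vertex of $R_1$, replace $C$ by the corresponding cycle $C'$ from \eqref{eq:Cq}, and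
rename this vertex $v$; the sets $X$ and $R$ are kept. Now $N(v)=X_1$ and $R\setminus\{v\}\subseteq V(C')$. From here on
$u^+,u^-$ refer to $C'$. The $C'$-neighbors of a vertex of $R\setminus\{v\}$ lie in $N(R)=X$. The vertex $q$ must be kept in mind, since it is the
only link between $m$ and $R$.

\smallskip
\noindent\textbf{Case 2a: $q$ is adjacent to $m$ on $C'$.} We claim that $(C',v,X_1)$ is a tight frame. As
$X_1=N(v)$, (F1) and (F3) are Lemma \ref{lem:off}, and $|X_1|=d(v)\ge2$. Let $u\in V(C')$ have both $C'$-neighbors in $X_1$. By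
Lemma \ref{lem:change}(a), $u\in R$. Also $u\ne q$, because $q$ has the $C'$-neighbor $m\notin X_1$; so $u\not\sim m$ and
$N(u)\subseteq X_1$. This gives (F2).

\smallskip
\noindent\textbf{Case 2b: $q$ is not adjacent to $m$ on $C'$.} Then both $C'$-neighbors of $q$ lie in
$X_1=N(v)$. So hopping from $(C',v)$ reaches $q$, and then $m\in N(q)$. By Lemma
\ref{lem:change}(b) the hopping frame of $(C',v)$ has the same $X$ and $R$ and the same parameters. The
$C'$-neighbors of $m$ are not in $X$, and not in $R$ either, since $q$ is the only neighbor of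
$m$ in $R$. So $m$ lies between two big gaps, which are distinct as $x\ge2$. Choose $w\in R_1\setminus\{v\}$; then $w\ne q$ and
$w^\pm\in N(w)=X_1=N(v)$. Number the big gaps from $w$, and let $i_*$ and
$j_*=i_*+1$ be the gaps before and after $m$, so $\rho_{i_*}=m=\lambda_{j_*}$.

As $v$ and $w$ are adjacent to all of $X_1$, \eqref{eq:star} shows that every backward edge $a_jb_i$ has $i=i_*$
or $j=j_*$.

\emph{Claim: the only possible backward edge is $a_{j_*}b_{i_*}$.} Suppose $a_j\sim b_{i_*}$ with $j>j_*$. The
paths $N_1=w^+\dots b_{i_*}\,a_j\dots w^-$ and $N_2=m\dots\lambda_j$ partition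
$V(C')\setminus\{w\}$, and $\lambda_j\ne m$. Their ends are in $X$, so $q$ is an interior vertex of
$N_1$ or $N_2$. Its neighbors there are its two $C'$-neighbors, which lie in $X_1$.
\begin{itemize}
\item If $q$ is on $N_2$, let $q'$ be its neighbor on the side of $m$. Replace $N_2$ by
$N_2+mq-qq'$, a path with ends $q'$ and $\lambda_j$.
\item If $q$ is on $N_1$, let $q''$ be its neighbor on the side of $w^-$. Use the paths
$w^+\dots q\,m\dots\lambda_j$ and $q''\dots w^-$, made of parts of $N_1$, the edge $qm$ and $N_2$.
\end{itemize}
In both cases all four ends are in $X_1=N(v)\cap N(w)$, contradicting Lemma \ref{lem:two}. Edges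
$a_{j_*}b_i$ with $i<i_*$ are excluded by the same argument on the reversed cycle.

\emph{Two attempts.} Let $S=R\cup\{a_j:j>p-\tau\}$, an independent set of size $T$. Unless
$a_{j_*}\sim b_{i_*}$ with $i_*\le p-\tau<j_*$, that is, $i_*=p-\tau$, we have
$N(S)\setminus X\subseteq Z\cup\{b_j:j>p-\tau\}$ and $S$ is a witness by \eqref{eq:D1}. By reversal,
$R\cup\{b_i:i\le\tau\}$ is a witness unless $a_{j_*}\sim b_{i_*}$ and $i_*=\tau$. So we may assume
that $a_{j_*}\sim b_{i_*}$ and $i_*=\tau=p-\tau$. Then $p=2\tau\le p-s-k+1$, hence $s=0$, $k=1$, and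
all big gaps have two vertices.

\emph{If $a_{i_*}\not\sim b_{j_*}$,} we skip gap $j_*$ and take
$S=R\cup\{a_{i_*}\}\cup\{a_j:j>j_*\}$. It is independent, and $|S|=y+1+1+(p-\tau-1)=T$. The only backward
edge is at $a_{j_*}$, which is not in $S$. So $N(S)\setminus X\subseteq\{b_{i_*}\}\cup\{b_j:j>j_*\}$ and
$|N(S)|\le x+\tau=B$.

\emph{If $a_{i_*}\sim b_{j_*}$,} note that $q$ lies before $\lambda_{i_*}$ or after $\rho_{j_*}$ on the
path $C'-w$.
\begin{itemize}
\item In the first case let $q''$ be its neighbor on the side of $\lambda_{i_*}$. Take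
$w^+\dots q\;m\;b_{i_*}a_{j_*}b_{j_*}a_{i_*}\;\lambda_{i_*}\dots q''$ (the last part backwards) and
$\rho_{j_*}\dots w^-$.
\item In the second case let $q'$ be its neighbor on the side of $\rho_{j_*}$. Take
$w^+\dots\lambda_{i_*}\;a_{i_*}b_{j_*}a_{j_*}b_{i_*}\;m\;q\dots w^-$ and $\rho_{j_*}\dots q'$.
\end{itemize}
These paths partition $V(C')\setminus\{w\}$. Their ends are in $X_1$: for $w^\pm$ this was noted above, $q'$ and $q''$ are
$C'$-neighbors of $q$, and $\rho_{j_*}$ comes after $m$. This contradicts Lemma \ref{lem:two}.
\end{proof}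

\section{Tight frames}\label{sec:tight}

Throughout this section $(C,v,X)$ is a tight frame: $X=N(v)$, $x=\bar\delta$, $D=0$. We show that $G$ has a
witness. By Lemma \ref{lem:frame}(b) we may assume $\tau\ge1$. By \eqref{eq:y} and \eqref{eq:price},
\begin{equation}\label{eq:tight}
y=\eta+s+k,\qquad n=3x-\eta,\qquad B=x+\tau+s-2,\qquad\tau=\Big\lfloor\frac{p-s-k+5}2\Big\rfloor .
\end{equation}
So the $\tau$ vertices to be added to $R$ may have at most $\tau+s-2$ neighbors outside $X$. If they see all of $Z$,
only $\tau-2$ further neighbors are allowed.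

Call a vertex \emph{full} if it is adjacent to all of $X$. Let $F\ni v$ be the set of full vertices of
$R$, and put $r=|F|-1$ and $\beta=|Y\setminus F|$. A vertex of $Y\setminus F$ has degree at most $x-1=\bar\delta-1$, so
$\beta\le2$. Note that $y=r+\beta$ and $x=r+\beta+p$. Let $O=V\setminus(V(C)\cup\{v\})$, so $|O|=k-1$, and let $W$ be the
union of the big gaps, so $V\setminus(X\cup R)=W\cup O$. By (F3) the set $O$ has no neighbors in
$A\cup A'$. Since $N(R)=X$, all neighbors outside $X$ of a vertex of $W\cup O$ lie in $W\cup O$.

\subsection{There is a full vertex on \texorpdfstring{$C$}{C}}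

\begin{lemma}\label{lem:r}
$r\ge1$.
\end{lemma}

\begin{proof}
Suppose $r=0$. Then $y=\beta\le2$, and $y=\eta+s+k\ge1$. If $\beta=2$, the two vertices of $Y$ and $v$ have
degree sum at most $3x-2$ and at least $n=3x-\eta$; so $\eta\ge2$ and $y\ge3$, a contradiction. Hence
$y=\beta=1$, $\eta=s=0$, $k=1$, $n=3x$, and cycles on $c+1$ vertices are Hamilton cycles. Let $Y=\{u\}$, $M=X\setminus N(u)$ and
$\mu=|M|\ge1$. Write
\[
C=u\,x_1\,a_1b_1\,x_2\,a_2b_2\cdots a_pb_p\,x_{p+1}\,u,\qquad p=x-1 .
\]
Since $x_1,x_{p+1}\in N(u)$ and $\mu\ge1$, we have $x\ge3$ and $p\ge2$. For $z\in A\cup A'$ the set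
$\{z,u,v\}$ is independent, so $d(z)\ge n-x-(x-\mu)=x+\mu$. As $v$ is full, \eqref{eq:star} with $w=u$
shows that a backward edge $a_jb_i$ has $x_j,x_{i+1}\in M$.

\emph{There is no forward edge.} Otherwise let $i$ be minimal with $a_i\sim b_j$ for some $j>i$. Then
$b_i$ has no neighbor $a_l$ with $l<i$, by minimality. Each neighbor $a_l$ with $l>i$ has $x_l\in M$, so there are at most
$\mu$ of these. As $N(b_i)\setminus X\subseteq A$ and $d(b_i)\ge x+\mu$, the vertex $b_i$ misses at most one
vertex of $X$. But if $b_i\sim x_i$, then
\[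
u\,x_1\dots x_i\;b_ia_i\;b_ja_j\;x_j\dots x_{i+1}\;v\;x_{j+1}\dots x_{p+1}\,u
\]
(with $x_j\dots x_{i+1}$ traversed backwards) is a Hamilton cycle, and if $b_i\sim x_{j+1}$, then so is
\[
u\,x_1\dots x_i\;v\;x_{i+1}\dots x_j\;a_jb_j\;a_ib_i\;x_{j+1}\dots x_{p+1}\,u .
\]
So $b_i$ misses $x_i$ and $x_{j+1}\neq x_i$, a contradiction.

\emph{Conclusion.} Now $N(a_1)\cap A'=\{b_1\}$, so $x+\mu\le d(a_1)\le x+1$. Hence $\mu=1$ and
$M=\{x_h\}$ with $2\le h\le p$. The only possible edge between different big gaps is $a_hb_{h-1}$. It is
present, since otherwise $G-X$ has $p+2=x+1$ components, namely $u$, $v$ and the big gaps, contradicting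
1-toughness. Further, $N(a_{h-1})\cap A'=\{b_{h-1}\}$ and $d(a_{h-1})\ge x+1$, so $a_{h-1}\sim x_h$. Then
$u\,x_1\dots x_{h-1}\,v\,x_h\,a_{h-1}b_{h-1}\,a_hb_h\,x_{h+1}\dots x_{p+1}\,u$ is a Hamilton cycle, a
contradiction.
\end{proof}

From now on fix $w\in F\cap Y$. Both $v$ and $w$ are full.

\subsection{Ends of gaps are full}

\begin{lemma}\label{lem:dich}
Every $z\in W\cup O$ is full or has at least $s+2$ neighbors outside $X$.
\end{lemma}

\begin{proof}
Let $z\not\sim x_0\in X$, and let $P=p_1\dots p_l$ be a path from $x_0$ to $z$ with $l\ge c+1$, by (M).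
It omits at most $k-1$ vertices, so it contains at least $(r+1)-(k-1)=r+2-k$ vertices of $F$. If
$p_i\in F$, then $2\le i<l$, $p_{i-1}\in X$ and $x_0\sim p_i$. As in Lemma \ref{lem:missed},
$z\not\sim p_{i-1}$: for $i=2$ this is $z\not\sim x_0$, and for $i>2$ the cycle
$p_{i-1}\dots p_1\,p_i\dots p_l\,p_{i-1}$ would be too long. So $z$ misses at least $r+2-k$ vertices of
$X$.

Since $r\ge1$, $R$ has at least two vertices; as $\beta\le2$, the two of smallest degree have degree sum at most $2x-\beta$. Together with
$z$ they are independent, so $d(z)\ge n-2x+\beta$. Hence, by \eqref{eq:tight},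
\[
|N(z)\setminus X|\ge(n-2x+\beta)-x+(r+2-k)=y-\eta-k+2=s+2 .\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:ends}
No edge joins a vertex of $A$ to a vertex of $A'$ in a different big gap. All vertices of
$A\cup A'\cup O$ are full.
\end{lemma}

\begin{proof}
Number the big gaps from $w$. As $v$ and $w$ are full, \eqref{eq:star} excludes backward edges. Suppose there is a forward edge, and let $i$ be
minimal with $a_i\sim b_j$ for some $j>i$. By minimality $b_i$ has no neighbor $a_l$ with $l<i$, and it has none with $l>i$ since there
are no backward edges. So $N(b_i)\setminus X\subseteq Z\cup\{a_i\}$, and $b_i$ has at most $s+1$ neighbors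
outside $X$ and is full by Lemma \ref{lem:dich}; in particular $b_i\sim\lambda_i$. The two paths
\[
w^+\dots\lambda_i\;\;b_i\dots a_i\;\;b_j\dots a_j\;\;\lambda_j\dots\rho_i\qquad\text{and}\qquad
\rho_j\dots w^-
\]
(the last three parts of the first one are traversed backwards) partition $V(C)\setminus\{w\}$ and have all ends in
$X=N(v)\cap N(w)$, contradicting Lemma \ref{lem:two}. This proves the first statement.

Now an end of a big gap has its neighbors outside $X$ in $Z$ and the other end of its gap, so at most $s+1$. A vertex of
$O$ has them in $Z$, so at most $s$. Lemma \ref{lem:dich} applies.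
\end{proof}

Let $\Gamma$ be the set of full vertices of $W\cup O$; thus $A\cup A'\cup O\subseteq\Gamma$. The full vertices
of $R$ and paths with ends in $\Gamma$ can be used as interchangeable connectors between vertices of
$X$. This makes the order of the gaps irrelevant.

\begin{lemma}\label{lem:E}
The graph $G-(X\cup R)$ contains neither
\begin{itemize}
\item[(E1)] $p-1$ disjoint paths with all ends in $\Gamma$ that cover $W$, nor
\item[(E2)] $p$ disjoint paths with all ends in $\Gamma$ and with at least $|W|+1$ vertices in total.
\end{itemize}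
\end{lemma}

\begin{proof}
The $2\beta$ edges $uu^-,uu^+$ with $u\in Y\setminus F$ do not include the edges of $C$ at $w$. So together with the
vertices of $X$ they form a disjoint union of paths on the $x+\beta$ vertices of $X\cup(Y\setminus F)$. It has
$(x+\beta)-2\beta=r+p$ components, each with its ends in $X$, and $r+p\ge2$ by Lemmas \ref{lem:r} and \ref{lem:frame}(c). Use as connectors in case (E1) the $r+1$
vertices of $F$ and the $p-1$ paths, in case (E2) the $r$ vertices of $F\setminus\{v\}$ and the $p$
paths. In both cases there are $r+p$ connectors, and their ends are full. Arranging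
components and connectors alternately in a circle gives a cycle with at least $(x+\beta)+(r+1)+|W|$,
respectively $(x+\beta)+r+(|W|+1)$, vertices. Both numbers are $x+y+|W|+1=c+1$, a contradiction.
\end{proof}

\subsection{A gap with nonadjacent ends}

A big gap is \emph{large} if it has at least three vertices. For a large gap $L=\ell_1\dots\ell_g$ let
$E(L)$ be the set of ends of the other big gaps together with $O$.

\begin{lemma}\label{lem:C1}
If $\ell_1\sim\ell_g$, then no interior vertex of $L$ has a neighbor in $E(L)$.
\end{lemma}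

\begin{proof}
Otherwise let $h$ be minimal, $2\le h\le g-1$, such that $\ell_h\sim e'$ for some $e'\in E(L)$. Let $Q$
be the big gap with end $e'$, or $Q=\{e'\}$ if $e'\in O$. Consider the path that traverses $Q$, ending
in $e'$, and continues with $\ell_h\ell_{h+1}\dots\ell_g\,\ell_1\dots\ell_{h-1}$, together with the remaining big
gaps. If $\ell_{h-1}\in\Gamma$, this contradicts (E1) when $Q$ is a gap and (E2) when $e'\in O$. So
$\ell_{h-1}\notin\Gamma$. Hence $h\ge3$, and $\ell_{h-1}$ has at least $s+2$ neighbors outside $X$ by
Lemma \ref{lem:dich}. They lie in $(Z\setminus\{\ell_{h-1}\})\cup\{\ell_1,\ell_g\}\cup E(L)$, and the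
first two sets have only $s+1$ vertices together. So $\ell_{h-1}$ has a neighbor in $E(L)$,
contradicting the minimality of $h$.
\end{proof}

\begin{lemma}\label{lem:C2}
Some large gap has nonadjacent ends. In particular $s\ge1$.
\end{lemma}

\begin{proof}
Suppose not. By Lemma \ref{lem:C1} an interior vertex of a large gap has at most $(s-1)+2$ neighbors
outside $X$, so it is full by Lemma \ref{lem:dich}. If interior vertices $\ell_h$ of $L$ and
$\ell'_j$ of $L'=\ell'_1\dots\ell'_{g'}\ne L$ were adjacent, then
\[
\ell_{h+1}\dots\ell_g\,\ell_1\dots\ell_h\;\ell'_j\dots\ell'_1\,\ell'_{g'}\dots\ell'_{j+1}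
\]
would span $L\cup L'$ and have its ends in $\Gamma$; with the other big gaps it contradicts (E1). So no edge joins interior vertices of
different big gaps. By Lemma \ref{lem:C1} no edge joins an interior vertex to
$O$ or to an end of another gap. By (F3) and Lemma \ref{lem:ends} no edge joins ends of different
gaps, and by (F3) none joins $O$ to $A\cup A'$. So $G-X$ has $|R|+|O|+p=(y+1)+(k-1)+p=x+k>|X|$
components, contradicting 1-toughness.
\end{proof}

Let $L=\ell_1\dots\ell_g$ be a large gap with nonadjacent ends $e=\ell_1$ and $f=\ell_g$. By Lemma \ref{lem:ends} and (F3), the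
neighbors of $e$ and $f$ outside $X$ all lie in $Z$. These are the two free vertices we were looking for.

\subsection{The witness}

\begin{proposition}\label{prop:tight}
If $G$ has a tight frame, then $G$ has a witness.
\end{proposition}

\begin{proof}
We keep the assumption $\tau\ge1$ and the notation of this section.

\smallskip
\noindent\textbf{Case $\tau\ge2$.} Since $s,k\ge1$ and $p\ge1$, \eqref{eq:tight} gives
$\tau\le\frac{p+3}2\le p+1$. Choose $\tau-2$ big gaps other than $L$, and let $S$ consist of $R$, $e$,
$f$ and the first vertices $a_j$ of the chosen gaps. By Lemma \ref{lem:frame}(a) and Lemma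
\ref{lem:ends}, $S$ is independent; $|S|=y+1+\tau=T$. Moreover
$N(S)\setminus X\subseteq Z\cup\{b_j:j\text{ chosen}\}$, so $|N(S)|\le x+s+\tau-2=B$.

\smallskip
\noindent\textbf{Case $\tau=1$.} Now $T=y+2$ and $B=x+s-1$. If some $a\in A\cup A'\cup O$ has at most
$s-1$ neighbors outside $X$, then $R\cup\{a\}$ is a witness. Suppose every vertex of $A\cup A'\cup O$
has at least $s$ neighbors outside $X$; we derive a contradiction. If a large gap has nonadjacent ends,
the neighbors of its ends outside $X$ lie in $Z$, so
\begin{equation}\label{eq:allZ}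
\text{the ends of every large gap with nonadjacent ends are adjacent to all of }Z .
\end{equation}
In particular this holds for $e$ and $f$. Likewise every $o\in O$ is adjacent to all of $Z$.

\emph{Suppose there is a large gap other than $L$,} and let $L'=\ell'_1\dots\ell'_{g'}$ be any such gap. As $e$ is
adjacent to the interior vertices of $L'$, Lemma \ref{lem:C1} for $L'$ shows that its ends are nonadjacent. If
$g'\ge4$, then $\ell'_1\ell'_2\,e\dots f\,\ell'_3\dots\ell'_{g'}$ spans $L\cup L'$, and together with the other big gaps it contradicts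
(E1). So $g'=3$. By \eqref{eq:allZ} for $L'$, the roles of $L$ and $L'$ may be exchanged, so $g=3$ too.
Hence every large gap has three vertices and nonadjacent ends, and there are $s$ large gaps. By Lemma
\ref{lem:ends} and (F3) the components of $G-(X\cup Z)$ are the vertices of $R$ and $O$, the $p-s$
gaps with two vertices, and the $2s$ ends of large gaps. Their number is
$(y+1)+(k-1)+(p-s)+2s=x+k+s>|X\cup Z|$, contradicting 1-toughness.

\emph{Suppose $L$ is the only large gap.} Then $g=s+2$, and in the same way $G-(X\cup Z)$ has
$(y+1)+(k-1)+(p-1)+2=x+k+1$ components. So $x+k+1\le x+s$, whence $s\ge k+1\ge2$, $g\ge4$ and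
$\ell_2\ne\ell_{g-1}$. Note that $e\sim\ell_3$ and $f\sim\ell_{g-2}$ by \eqref{eq:allZ}.

Suppose there is a big gap $ab$ with two vertices. If $a\sim\ell_2$, then
$b\,a\,\ell_2\,e\,\ell_3\dots f$ spans both gaps and has full ends, so with the other big gaps it
contradicts (E1). If $a\sim\ell_{g-1}$, the path $b\,a\,\ell_{g-1}\,f\,\ell_{g-2}\dots e$ does the same.
So $a$ has at most $(s-2)+1$ neighbors outside $X$, a contradiction. Suppose there is some $o\in O$.
Then $o\,\ell_2\,e\,\ell_3\dots f$ together with the other big gaps contradicts (E2). Hence $p=1$ and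
$k=1$, and $G-X$ has the $(y+1)+1=x+1$ components given by $R$ and $L$, contradicting 1-toughness.
\end{proof}

\subsection{Proof of the main theorem}

\begin{proof}[Proof of Theorem \ref{thm:witness}, and hence of Theorem \ref{thm:main}]
By Theorem \ref{thm:A} choose a longest cycle $C$ and $v\notin V(C)$ with
$d(v)\ge\frac13\sigma_3$; then $d(v)\ge\bar\delta$. Let $(C,v,X)$ be the hopping frame of $(C,v)$, which is a
frame by Lemma \ref{lem:hopframe}. Since $N(v)\subseteq X$, its excess is $D=|X|-\bar\delta\ge0$. If
$D\ge2$, Proposition \ref{prop:D2} gives a witness. If $D=1$, Proposition \ref{prop:D1} gives a witness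
or a tight frame. If $D=0$, then $|X|=\bar\delta\le|N(v)|$, so $X=N(v)$ and the frame is tight. A tight frame
gives a witness by Proposition \ref{prop:tight}.
\end{proof}

The bound $d(v)\ge\frac13\sigma_3$ from Theorem \ref{thm:A} enters here: without it $D$ could be negative,
and the price \eqref{eq:price} would allow even fewer neighbors than in the tight case.

\section{Sharpness}\label{sec:sharp}

In this section $G$ is no longer assumed to be critical.

\begin{proof}[Proof of Theorem \ref{thm:sharp}]
Let $x=\delta$, $m=n-2x-5$ and $\omega_1=x-1-m$. Then $0\le m\le x-5$ and $\omega_1\ge4$. Let the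
\emph{net} be the triangle $b_1b_2b_3$ with pendant edges $a_1b_1,a_2b_2,a_3b_3$. Let $G$ be the join
of $K_x$, with vertex set $X$, and
\[
H=\text{net}\,\cup\,mK_2\,\cup\,\omega_1K_1 .
\]
It has $x+6+2m+\omega_1=2x+5+m=n$ vertices.

\emph{$G$ is 1-tough.} Let $S\ne\emptyset$; we may assume $\omega(G-S)\ge2$. Every vertex of $X$ is adjacent to all
other vertices, so $X\subseteq S$. Each of the $m+\omega_1=x-1$ components $K_1,K_2$ of $H$ yields at
most one component of $G-S$. If $S$ contains $j$ vertices of the net, $i$ of them on the triangle, then what remains of the net has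
at most $i+1\le j+1$ components: the rest of the triangle, if any, lies in one component, and
any other component is a vertex $a_l$ with $b_l\in S$. So $\omega(G-S)\le(x-1)+(j+1)\le|S|$.

\emph{$\sigma_3(G)=3x$.} A vertex of $X$ lies in no independent set of size two. The other vertices have
degree at least $x$, with equality for the $\omega_1\ge3$ isolated vertices of $H$. So $\sigma_3=3x\ge n$
and $\bar\delta=x=\delta$.

\emph{$c(G)=n-1$.} The net has three vertices of degree one, hence no Hamilton path, so at least
$(x-1)+2=x+1$ disjoint paths are needed to cover $H$. Deleting $X$ from a Hamilton cycle would leave at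
most $x$ paths covering $H$; so $G$ is not hamiltonian. If we delete one isolated vertex from $H$, the rest
is covered by $x$ disjoint paths (two of them, $a_1b_1b_2a_2$ and $a_3b_3$, cover the net). Joined
cyclically through the $x$ vertices of $X$, they form a cycle on $n-1$ vertices.

\emph{Neighborhoods.} Let $2\le t\le x+2$ and let $S$ be an independent set with $|S|=t$. Then $S\subseteq V(H)$
and $X\subseteq N(S)$. Each vertex of $S$ in a $K_2$ contributes one neighbor in $H$, different for different vertices. A nonempty independent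
set of $j$ vertices of the net has at least $j$ neighbors in the net: $j\le3$, a set containing some $b_i$ has at
least three neighbors, and a set of $j$ vertices $a_i$ has exactly $j$. Hence
$|N(S)|\ge x+\max\{0,t-\omega_1\}$. Equality is attained by taking first isolated vertices of $H$, then one
vertex from each $K_2$, then vertices $a_i$; this reaches all $t\le\omega_1+m+3=x+2$. So
\[
\mathrm{NC}_t(G)=x+\max\{0,t-\omega_1\}\qquad(2\le t\le x+2).
\]

\emph{Conclusion.} We have $T=\lfloor\frac12(2x+2-m)\rfloor=x+1-\lceil m/2\rceil$, so $2\le\omega_1\le T$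
and $T+1\le x+2$. Therefore
\[
\mathrm{NC}_T=x+T-\omega_1=x+2+\lfloor m/2\rfloor,\qquad\mathrm{NC}_{T+1}=\mathrm{NC}_T+1 .
\]
As $\lfloor n/2\rfloor=x+2+\lceil m/2\rceil$, we get $\lfloor n/2\rfloor+\mathrm{NC}_T=2x+4+m=n-1=c(G)$.
Finally,
$\frac12(n-1)+\mathrm{NC}_{T+1}\ge\lfloor n/2\rfloor-\frac12+\mathrm{NC}_T+1=n-\frac12>c(G)$.
\end{proof}

\begin{remark}
The definition of a frame and the counts of Section \ref{sec:count} make sense for this graph, whether or not it is
critical. Let $v$ be an isolated vertex of $H$, and let $C$ be the cycle on $n-1$ vertices built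
above that misses $v$. The vertices of $Y$ are the other $\omega_1-1$ isolated vertices of $H$, so
$(C,v,X)$ is a tight frame with $Z=\{b_1,b_2\}$, $s=2$, $k=1$, $p=m+2$ and
$\tau=2+\lfloor m/2\rfloor$. The only large gap is $a_1b_1b_2a_2$, and its ends are
nonadjacent. The set $R\cup\{a_1,a_2\}$ together with the first vertices of $\tau-2$ gaps with two vertices is the
set used in the case $\tau\ge2$ of Proposition \ref{prop:tight}. So the two free ends of a gap, on which
the proof of the tight case rests, are what the extremal graphs provide.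
\end{remark}

\begin{thebibliography}{9}
\bibitem{BMSV} Bauer, Morgana, Schmeichel and Veldman, \emph{Long cycles in graphs with large degree sums},
Discrete Math. 79 (1989/90) 59--70.
\bibitem{source} \emph{Long Cycles in Graphs with Large Degree Sums and Neighborhood Unions},
\url{https://ris.utwente.nl/ws/portalfiles/portal/6532317/Heuvel96long.pdf}.
\end{thebibliography}

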